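# Compact Hankel operators on the sphere outside the algebra generated by $H^\infty(S)+(\mathrm{VMO}\cap L^\infty)$

## 1. Theorem A: a copy of $\ell^\infty/c_0$ inside $\mathcal A/\mathcal B$

Let $n\ge2$, let $S$ be the unit sphere of $\mathbf C^n$, and let $\sigma$ be the rotation-invariant probability measure on $S$. Two closed subalgebras of $L^\infty(S,d\sigma)$ are compared in these notes:

- $\mathcal A$, the set of all $f\in L^\infty(S,d\sigma)$ whose Hankel operator $H_f=(1-P)M_f|_{H^2(S)}$ is compact;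
- $\mathcal B$, the Banach algebra generated by $H^\infty(S)+QC$, where $QC=\mathrm{VMO}\cap L^\infty(S,d\sigma)$.

All terms are defined in Section 2. The theorem is about an explicit family of functions. Let $m_k=2^{4^k}$ for $k\ge1$. Fix $\theta\in C^\infty(\mathbf R)$ with $0\le\theta\le1$, $\theta=0$ on $(-\infty,0]$, $\theta=1$ on $[1,\infty)$ and $|\theta'|\le2$. (Mollify at scale $\frac14$ the function that is $0$ left of $\frac14$, is $1$ right of $\frac34$, and is linear between.) For $w$ in the unit disc $D$ put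
$$L(w)=\log\frac1{1-|w|},\qquad \chi_k(w)=\theta\Big(\frac{L(w)-\log m_k-k}{k}\Big),$$
so that $\chi_k=0$ where $L\le\log m_k+k$ and $\chi_k=1$ where $L\ge\log m_k+2k$. For $a=(a_k)\in\ell^\infty$ put
$$h_a(w)=\sum_ka_kw^{m_k},\qquad G_a(w)=-\sum_ka_k\chi_k(w)w^{m_k},\qquad \varphi_a=h_a+G_a=\sum_ka_k(1-\chi_k)w^{m_k},$$
and $f_a(z)=\varphi_a(z_1)$ for $z\in S$ with $|z_1|<1$, that is, almost everywhere on $S$.

**Theorem A.** For every $a\in\ell^\infty$ we have $f_a\in\mathcal A$ and
$$\operatorname{dist}(f_a,\mathcal B)=\operatorname{dist}(f_a,C(S))=\limsup_k|a_k|,$$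
the distances being taken in $L^\infty(S,d\sigma)$. In particular, for $a\equiv1$ we have $f_a\in\mathcal A\setminus\mathcal B$, so $\mathcal A\ne\mathcal B$. Moreover $a\mapsto f_a$ induces an isometric linear embedding of $\ell^\infty/c_0$ into $\mathcal A/\mathcal B$.

The question behind it is Question 4 of "BOUNDEDNESS AND COMPACTNESS OF HANKEL OPERATORS ON THE SPHERE" (http://www.math.vanderbilt.edu/~zheng/xia.pdf). Bounded holomorphic functions and bounded VMO functions both give compact Hankel operators, hence so does everything that can be built from them by sums, products and uniform limits. Is that all of $\mathcal A$? Theorem A answers no, for every $n\ge2$, and it says how far from $\mathcal B$ each $f_a$ is.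

Two supplements come later. Proposition C (Section 3) shows that the obvious attempt to prove $\mathcal A=\mathcal B$ does work under a reality condition. Theorem B (Section 9) shows that adding countably many elements of $\mathcal A$ as further generators does not help.

## 2. Balls, mean oscillation, Hardy space, Hankel operators

Throughout, $C,c$ are positive constants depending only on $n$, which may change from line to line. For $\sigma(B)>0$ write $\operatorname{avg}_Bu=u_B=\sigma(B)^{-1}\int_Bu\,d\sigma$.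

### Nonisotropic balls

Put $\rho(x,y)=|1-\langle x,y\rangle|^{1/2}$ for $x,y\in S$ and $B(\zeta,r)=\{x\in S:\rho(x,\zeta)<r\}$. The following facts are in Rudin, *Function Theory in the Unit Ball of $\mathbf C^n$*, 5.1.2, 5.1.4, 1.4.5. The function $\rho$ is a metric on $S$. We have $cr^{2n}\le\sigma(B(\zeta,r))\le Cr^{2n}$ for $0<r\le2$, and $B(\zeta,r)=S$ (up to a null set at most) for $r\ge2$. For functions of one coordinate,
$$\int_Su(\zeta_1)\,d\sigma=\frac{n-1}\pi\int_Du(w)(1-|w|^2)^{n-2}\,dA(w).\tag{1}$$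
Since $\sigma(S)=1$, the upper bound $\sigma(B(\zeta,r))\le Cr^{2n}$ holds for all $r>0$, and $\sigma(B(\zeta,2r))\le C\sigma(B(\zeta,r))$ for all $r>0$.

To see the exponent $2n$, look at $B(e_1,r)=\{|1-x_1|<r^2\}$. The coordinate $x_1$ is confined to size $r^2$, while the other coordinates satisfy $|x_2|^2+\dots+|x_n|^2=1-|x_1|^2\le2r^2$. On the $(2n-1)$-dimensional sphere this leaves one real direction of size $r^2$ and $2n-2$ of size $r$.

We need to know how much $\langle\cdot,y\rangle$ varies over a ball. For $x,\zeta,y\in S$ with $\rho(x,\zeta)\le r$,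
$$|\langle x,y\rangle-\langle\zeta,y\rangle|\le r^2+2r\,(1-|\langle\zeta,y\rangle|)^{1/2}\le r^2+2r\rho(\zeta,y).\tag{2}$$
Indeed write $x=\langle x,\zeta\rangle\zeta+x^\perp$ with $x^\perp\perp\zeta$. Then $|x^\perp|^2=1-|\langle x,\zeta\rangle|^2\le2|1-\langle x,\zeta\rangle|\le2r^2$, and
$$\langle x-\zeta,y\rangle=(\langle x,\zeta\rangle-1)\langle\zeta,y\rangle+\langle x^\perp,y\rangle .$$
The first term has modulus at most $r^2$. In the second only the part of $y$ orthogonal to $\zeta$ counts, and its length is $(1-|\langle\zeta,y\rangle|^2)^{1/2}\le\sqrt2(1-|\langle\zeta,y\rangle|)^{1/2}$. So the second term is at most $\sqrt2r\cdot\sqrt2(1-|\langle\zeta,y\rangle|)^{1/2}$. Finally $1-|\langle\zeta,y\rangle|\le\rho(\zeta,y)^2$. Taking $y=e_1$ and $\tau(\zeta)=(1-|\zeta_1|)^{1/2}$ we get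
$$|x_1-\zeta_1|\le r^2+2r\tau(\zeta).\tag{3}$$

### Vanishing mean oscillation

**Definition.** For $u\in L^1(S,d\sigma)$ let $\operatorname{osc}_1(u,\delta)=\sup_{\zeta\in S,\,0<r\le\delta}\operatorname{avg}_{B(\zeta,r)}|u-u_{B(\zeta,r)}|$. Then $u\in\mathrm{VMO}$ means $\operatorname{osc}_1(u,\delta)\to0$ as $\delta\downarrow0$. We write $QC=\mathrm{VMO}\cap L^\infty(S,d\sigma)$.

For any constant $b$ we have $\operatorname{avg}_B|u-u_B|\le2\operatorname{avg}_B|u-b|$, so to prove $u\in\mathrm{VMO}$ any constants may replace the $u_B$. Continuous functions are in $QC$: since $|x-\zeta|^2=2\operatorname{Re}(1-\langle x,\zeta\rangle)\le2\rho(x,\zeta)^2$, small $\rho$-balls are small in the Euclidean sense, and uniform continuity applies. A non-example is the indicator $u$ of $\{\operatorname{Im}z_1>0\}$. The map $x\mapsto(\bar x_1,x_2,\dots,x_n)$ preserves $\sigma$ and $B(e_1,r)$, so $u_{B(e_1,r)}=\frac12$ and $\operatorname{avg}_{B(e_1,r)}|u-\frac12|=\frac12$ for every small $r$.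

For $u,v\in QC$ we have
$$\operatorname{avg}_B|uv-u_Bv_B|\le\|v\|_\infty\operatorname{avg}_B|u-u_B|+\|u\|_\infty\operatorname{avg}_B|v-v_B|,$$
so $QC$ is an algebra, and $C(S)\subset QC$.

### The Hardy space and the kernel $\mathcal P$

$H^2(S)$ is the closure in $L^2(S,d\sigma)$ of the holomorphic polynomials. Each $F\in H^2(S)$ has a homogeneous expansion $F=\sum_jp_j$, orthogonal in $L^2$, and the holomorphic extension $F(z)=\sum_jp_j(z)$ to the ball, which is given by the Cauchy integral
$$F(z)=\int F(\zeta)(1-\langle z,\zeta\rangle)^{-n}d\sigma(\zeta).$$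
$P$ is the orthogonal projection of $L^2(S,d\sigma)$ onto $H^2(S)$, and the extension of $Pf$ is the Cauchy integral of $f$. The dilates $F_s(x)=F(sx)=\sum s^jp_j(x)$ converge to $F$ in $L^2(S)$ as $s\uparrow1$, hence a.e. along a sequence. Restrictions to $S$ of functions holomorphic near the closed ball are in $H^2(S)$. Finally $H^\infty(S)=H^2(S)\cap L^\infty(S,d\sigma)$. An example we use constantly comes from (1) with $t=|w|^2$:
$$\|z_1^m\|_2^2=(n-1)\int_0^1t^m(1-t)^{n-2}dt=\frac{(n-1)!\,m!}{(n-1+m)!}.\tag{4}$$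

For $|z|<1$ and $u\in L^1(S,d\sigma)$ put
$$\mathcal P(z,\zeta)=\frac{(1-|z|^2)^n}{|1-\langle z,\zeta\rangle|^{2n}},\qquad\hat u(z)=\int u\,\mathcal P(z,\cdot)\,d\sigma .$$
For $F\in H^2(S)$ we claim
$$\hat F(z)=F(z),\qquad|z|<1.\tag{5}$$
The functions $F_s(\zeta)(1-\langle\zeta,z\rangle)^{-n}$ are holomorphic near the closed ball, and as $s\uparrow1$ they converge in $L^2(S)$ to $F(\zeta)(1-\langle\zeta,z\rangle)^{-n}$. So the limit is in $H^2(S)$, and by the Cauchy integral its extension at $z$ is $\lim_sF(sz)(1-|z|^2)^{-n}=F(z)(1-|z|^2)^{-n}$. The Cauchy formula for this function at the point $z$ reads $F(z)(1-|z|^2)^{-n}=\int F(\zeta)|1-\langle z,\zeta\rangle|^{-2n}d\sigma(\zeta)$, which is (5).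

With $F=1$ we get $\int\mathcal P(z,\cdot)d\sigma=1$, hence $|\hat u|\le\|u\|_\infty$. In particular $|F(z)|\le\|F\|_\infty$ for $F\in H^\infty(S)$.

If $F\in H^\infty(S)$ and $H\in H^2(S)$, then $FH\in H^2(S)$, with extension $F(z)H(z)$. Indeed
$$F_sH_s-FH=F_s(H_s-H)+H(F_s-F).$$
Since $|F_s|\le\|F\|_\infty$, the first term tends to $0$ in $L^2$. The second is dominated by $2\|F\|_\infty|H|$ and tends to $0$ a.e. along a sequence, so it tends to $0$ in $L^2$ along that sequence. The extensions of $F_sH_s$ at $z$ are $F(sz)H(sz)\to F(z)H(z)$. In particular $H^\infty(S)$ is an algebra.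

### Hankel operators and the two algebras

For $f\in L^\infty(S,d\sigma)$ let $H_f:H^2(S)\to L^2(S,d\sigma)$, $H_fu=(1-P)(fu)$. If $f\in H^\infty(S)$ then $H_f=0$. A case by hand: $f=\bar z_1$. Testing against polynomials, $P(\bar z_1z_1^m)=\frac m{n-1+m}z_1^{m-1}$, because $\langle\bar z_1z_1^m,p\rangle=\langle z_1^m,z_1p\rangle$ sees only the $z_1^{m-1}$-coefficient of $p$, and the constant is $\|z_1^m\|_2^2/\|z_1^{m-1}\|_2^2$. Then (4) gives
$$\frac{\|H_fz_1^m\|_2^2}{\|z_1^m\|_2^2}=\frac{m+1}{n+m}-\frac m{n-1+m}=\frac{n-1}{(n+m)(n-1+m)}\to0,$$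
as must happen when $H_f$ is compact.

The set $\mathcal A$ of $f\in L^\infty$ with $H_f$ compact is a Banach subalgebra of $L^\infty(S,d\sigma)$. We may use:

- (i) $\mathcal A=\{f\in L^\infty(S,d\sigma):f-Pf\in\mathrm{VMO}\}$;
- (ii) $\mathcal A\supset H^\infty(S)+QC$;
- (iii) $\mathcal A\ne H^\infty(S)+C(S)$ (Davie and Jewell).

Fact (iii) is context for the question; the proof does not use it. The algebra $\mathcal B$ is the smallest $\|\cdot\|_\infty$-closed subalgebra containing $H^\infty(S)+QC$. By (ii), $\mathcal B\subset\mathcal A$. Since $H^\infty(S)$ and $QC$ are unital algebras, the finite sums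
$$\sum_iq_iF_i,\qquad q_i\in QC,\ F_i\in H^\infty(S),\tag{6}$$
form an algebra, and $\mathcal B$ is its norm closure. So to stay away from $\mathcal B$ it is enough to stay away from the sums (6).

## 3. Exponentials settle the case where $f-Pf$ is essentially real

Take $f\in\mathcal A$. By (i), $f=Pf+(f-Pf)$ is the sum of a function in $H^2(S)$ and a function in VMO. If both were bounded we would be done, but neither has to be. A sensible first attempt is to make them bounded by exponentiating: a sum becomes a product, and products are allowed in $\mathcal B$. This is how far it goes.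

**Proposition C.** If $f\in\mathcal A$ and $f-Pf=g+v+q$ with $g\in\mathrm{VMO}$ real-valued, $v\in H^2(S)$, $q\in QC$, then $f\in\mathcal B$.

*Proof.* Put $f_1=f-q\in L^\infty$ and $h=Pf+v\in H^2(S)$, so $f_1=g+h$. Since $g$ is real, $\operatorname{Im}h=\operatorname{Im}f_1$ is bounded on $S$. By (5) and $\mathcal P>0$, $|\operatorname{Im}h|\le\|f_1\|_\infty$ in the ball as well.

Let $\varepsilon>0$. The functions $e^{i\varepsilon h_s}$ are restrictions of functions holomorphic near the closed ball, and $|e^{i\varepsilon h_s}|=e^{-\varepsilon\operatorname{Im}h_s}\le e^{\varepsilon\|f_1\|_\infty}$. Along a sequence $s\uparrow1$ they converge a.e., hence in $L^2$ by dominated convergence, to $e^{i\varepsilon h}$. So $e^{i\varepsilon h}\in H^\infty(S)$. Next, $x\mapsto e^{i\varepsilon x}$ is bounded and Lipschitz on $\mathbf R$, so $\operatorname{avg}_B|e^{i\varepsilon g}-e^{i\varepsilon g_B}|\le\varepsilon\operatorname{avg}_B|g-g_B|$ and $e^{i\varepsilon g}\in QC$. Hence $e^{i\varepsilon f_1}=e^{i\varepsilon g}e^{i\varepsilon h}\in\mathcal B$.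 As $f_1$ is bounded, $(e^{i\varepsilon f_1}-1)/(i\varepsilon)\to f_1$ in $L^\infty$-norm as $\varepsilon\to0$. So $f_1\in\mathcal B$, and $f=f_1+q\in\mathcal B$. $\square$

The argument stops exactly at the word "real". If $g$ is complex, then $|e^{i\varepsilon g}|=e^{-\varepsilon\operatorname{Im}g}$ need not be bounded, and $\operatorname{Im}h$ need not be bounded either. So a function in $\mathcal A\setminus\mathcal B$ must be a bounded sum of an unbounded $h\in H^2(S)$ and an unbounded, truly complex $g\in\mathrm{VMO}$. This tells us where to look.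

## 4. Truncated lacunary series

Start from $h=\sum_kw^{m_k}$, which is unbounded: $h(r)\to\infty$ as $r\uparrow1$. At a point $w$ with $1-|w|=\delta$, three kinds of terms occur. If $m_k\delta\gg1$, then $|w|^{m_k}$ is negligible. If $m_k\delta\ll1$, then $|w^{m_k}|\approx1$, and these terms make the sum large. But they barely vary at scale $\delta$, because $\delta|\nabla w^{m_k}|\le m_k\delta$; a function made of them should be in VMO. For very sparse $m_k$ at most one term is in between. So we subtract from $h$ the terms with $m_k\delta\ll1$: what is left is bounded, and what was subtracted is "almost constant at scale $\delta$".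

The cut must be made with care. If we began removing $w^{m_k}$ at $\delta=1/m_k$, the gradient $\delta m_k|w|^{m_k-1}\approx e^{-1}$ there would not be small. So we wait until $\delta\le e^{-k}/m_k$, and then remove the term slowly, over a window of length $k$ in the variable $L=\log\frac1\delta$, which costs only $O(1/k)$ in the scaled gradient. This is the definition of $\chi_k$. In this section $|\nabla G(w)|$ is the operator norm of the real derivative of $G$ at $w$, so $|\nabla w^m|=m|w|^{m-1}$.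

**Lemma 1.** (a) For every $K\ge1$ and $w\in D$,
$$\Big|\sum_{k\ge K}a_k(1-\chi_k)w^{m_k}\Big|\le\sup_{k\ge K}|a_k|\,(1+\epsilon_K),\qquad\epsilon_K=\sum_{k>K}e^{-8^k}\to0.$$
(b) $G_a\in C^\infty(D)$ and $(1-|w|)|\nabla G_a(w)|\to0$ as $|w|\to1$.
(c) $h_a(z_1)\in H^2(S)$, with holomorphic extension $h_a(z_1)$ to the ball.

*Proof of (a): only one term survives at each $w$.* Let $\delta=1-|w|$ and let $K'$ be the least $k\ge K$ with $\chi_k(w)<1$; it exists because $\log m_k\to\infty$. Terms with $K\le k<K'$ vanish, and the term $k=K'$ is at most $|a_{K'}|$. Since $\chi_{K'}(w)<1$, we have $L(w)<\log m_{K'}+2K'$, that is, $\delta>e^{-2K'}/m_{K'}$. For $k>K'$ (so $k\ge2$ and $K'\le k-1$),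
$$m_k\delta\ge e^{-2(k-1)}\frac{m_k}{m_{k-1}}=e^{-2(k-1)}8^{4^{k-1}}\ge8^{4^{k-1}-(k-1)}\ge8^k,$$
using $m_k/m_{k-1}=2^{3\cdot4^{k-1}}$, $e^2<8$ and $4^{k-1}\ge2k-1$. Hence $|w|^{m_k}\le e^{-m_k\delta}\le e^{-8^k}$. Summing over $k>K'\ge K$ gives (a).

*Proof of (b): the removed part is nearly constant at scale $1-|w|$.* Each $\chi_k$ vanishes near $0$, so it is smooth in $D$, and near any $w$ only finitely many $\chi_k$ are nonzero; so $G_a\in C^\infty(D)$. Let $\delta=1-|w|$ and let $K=K(w)$ be the largest $k$ with $L(w)\ge\log m_k+k$. It exists for $|w|$ near $1$, and $K(w)\to\infty$ as $|w|\to1$. If $k>K$, then $L(w)<\log m_k+k$ and $\chi_k$ vanishes near $w$. If $\nabla\chi_k(w)\ne0$, then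
$$\log m_k+k\le L(w)\le\log m_k+2k<\log m_{k+1}+k+1,$$
because $\log m_{k+1}-\log m_k=3\cdot4^k\log2>k-1$; so $k=K$. As $|\nabla L|=1/\delta$, we get $\delta|\nabla\chi_K|\le2/K$. Finally, since $m_k\ge2m_{k-1}$ and $\delta=e^{-L(w)}\le e^{-K}/m_K$,
$$\delta\sum_{k\le K}m_k|w|^{m_k-1}\le2\delta m_K\le2e^{-K}.$$
Thus $\delta|\nabla G_a(w)|\le\|a\|_\infty(2/K+2e^{-K})\to0$.

*Proof of (c): the lacunary series is in $H^2(S)$ although it is unbounded.* By (4), $\|z_1^m\|_2^2\le(n-1)!\,m^{-(n-1)}$, and monomials of different degrees are orthogonal. Since $n\ge2$, $\sum_km_k^{-(n-1)}<\infty$, so $\sum_ka_kz_1^{m_k}$ converges in $H^2(S)$. It also converges pointwise to $h_a(z_1)$ where $|z_1|<1$, hence a.e. on $S$ and everywhere in the ball. $\square$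

On the circle, $n=1$, the monomials have norm $1$, and (c) already fails for $a\equiv1$; the hypothesis $n\ge2$ is really used.

**The upper bound in Theorem A.** By (a) with $K=1$, $f_a\in L^\infty$. Each $(1-\chi_k)w^{m_k}$ vanishes near $\partial D$, so it extends continuously to $\overline D$ by $0$. Hence the partial sums of $f_a$ are in $C(S)\subset QC\subset\mathcal B$, and (a) gives $\operatorname{dist}(f_a,C(S))\le\sup_{k\ge K}|a_k|(1+\epsilon_K)$ for every $K$. Letting $K\to\infty$,
$$\operatorname{dist}(f_a,\mathcal B)\le\operatorname{dist}(f_a,C(S))\le\limsup_k|a_k|.\tag{7}$$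
For instance, $f_a\in C(S)$ if $a$ has finitely many nonzero terms, and also if $a\in c_0$. The interesting $a$ are the others.

## 5. Why $H_{f_a}$ is compact

Put $g_a(z)=G_a(z_1)$, so $f_a=h_a(z_1)+g_a$ on $S$. By (i) we must show $f_a-Pf_a\in\mathrm{VMO}$. Since $P$ fixes $h_a(z_1)$, we have $f_a-Pf_a=g_a-Pg_a$. So two statements are needed: $g_a\in\mathrm{VMO}$, and $Pg_a\in\mathrm{VMO}$. For the second it is convenient to control oscillation in $L^2$. For $g\in L^2(S,d\sigma)$ let
$$\operatorname{osc}_2(g,\delta)=\sup_{\zeta\in S,\,0<r\le\delta}\ \inf_b\big(\operatorname{avg}_{B(\zeta,r)}|g-b|^2\big)^{1/2},$$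
the infimum being over constants $b$; it is attained at $b=g_{B(\zeta,r)}$.

**Lemma 2.** If $G\in C^1(D)$ and $(1-|w|)|\nabla G(w)|\to0$ as $|w|\to1$, then $g(z)=G(z_1)$ is in $L^2(S)$ and $\operatorname{osc}_2(g,\delta)\to0$ as $\delta\to0$. In particular $g\in\mathrm{VMO}$.

*Proof.* Let $\omega(s)=\sup\{(1-|w|)|\nabla G(w)|:w\in D,\ 1-|w|\le s\}$. It is nondecreasing, bounded by some $\Omega<\infty$ (continuity on compact sets, and the hypothesis), and $\omega(0+)=0$. Integrating along radii, $|G(w)|\le|G(0)|+\Omega\log\frac1{1-|w|}$, so $g\in L^2(S)$ by (1) and $n\ge2$. Let $0<r\le\delta\le\frac1{18}$, $\zeta\in S$, $\tau=\tau(\zeta)=(1-|\zeta_1|)^{1/2}$.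

**Case 1: $r\le\tau/8$.** Here the ball is small compared with its distance to the circle $|z_1|=1$, and we bound $g$ pointwise. For $x\in B(\zeta,r)$, (3) gives $|x_1-\zeta_1|\le r^2+2r\tau\le3r\tau\le\frac38\tau^2$. Since $1-|\zeta_1|=\tau^2$, we have $\tau^2/2\le1-|w|\le2\tau^2$ on the segment $[\zeta_1,x_1]$. There $|\nabla G(w)|\le\omega(2\tau^2)/(\tau^2/2)$, so
$$|g(x)-g(\zeta)|\le3r\tau\cdot\frac{\omega(2\tau^2)}{\tau^2/2}=6\,\frac r\tau\,\omega(2\tau^2).$$
If $\tau\le\sqrt\delta$, this is at most $\frac68\omega(2\delta)\le\omega(2\delta)$. If $\tau>\sqrt\delta$, it is at most $6\sqrt\delta\,\Omega$.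

**Case 2: $r>\tau/8$.** Here the ball comes close to the circle, and we compare it with a ball centred on the circle. We have $\tau<8\delta<1$, so $\zeta_1\ne0$. Let $\zeta'=(\zeta_1/|\zeta_1|)e_1$. Then $\langle\zeta,\zeta'\rangle=|\zeta_1|$, so $\rho(\zeta,\zeta')=\tau$ and $B(\zeta,r)\subset B(\zeta',R)$ with $R=9r\le\frac12$. Rotating the first coordinate, which does not change $\omega$, assume $\zeta'=e_1$.

Let $x\in B(e_1,R)$ with $|x_1|<1$, and write $w=x_1=|w|e^{i\alpha}$ with $|\alpha|\le\pi$. Then $|1-w|<R^2\le\frac14$. Hence $1-|w|<R^2$, $|w|\ge\frac34$, $\operatorname{Re}w>0$, so $|\alpha|<\pi/2$. Also $|\sin\alpha|=|\operatorname{Im}w|/|w|\le\frac43R^2$, whence $|\alpha|\le\frac\pi2|\sin\alpha|\le3R^2$. Join $w$ to $w_0=1-R^2$ by the radial segment from $w$ to $(1-R^2)e^{i\alpha}$, followed by the arc of radius $1-R^2$. On the radial part $|\nabla G|\le\omega(R^2)/(1-|\cdot|)$, which integrates to $\omega(R^2)\log\frac{R^2}{1-|w|}$. On the arc, of length at most $3R^2$, $|\nabla G|\le\omega(R^2)/R^2$.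 So
$$|G(w)-G(w_0)|\le\omega(R^2)\Big(3+\log\frac{R^2}{1-|w|}\Big).$$
By (1) in polar coordinates with $s=1-|w|$ and $(1-|w|^2)^{n-2}\le(2s)^{n-2}$,
$$\int_{B(e_1,R)}\Big(3+\log\frac{R^2}{1-|x_1|}\Big)^2d\sigma(x)\le C\int_{|\alpha|\le3R^2}\int_0^{R^2}\Big(3+\log\frac{R^2}s\Big)^2s^{n-2}\,ds\,d\alpha\le CR^{2n};$$
the substitution $s=R^2v$ turns the inner integral into $R^{2n-2}\int_0^1(3+\log\frac1v)^2v^{n-2}dv$. Since $\sigma(B(\zeta,r))\ge cr^{2n}$ and $R=9r$,
$$\big(\operatorname{avg}_{B(\zeta,r)}|g-G(w_0)|^2\big)^{1/2}\le C\omega(81r^2)\le C\omega(81\delta^2).$$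

All bounds tend to $0$ as $\delta\to0$, uniformly in $\zeta$ and $r\le\delta$. The last assertion follows from the Cauchy–Schwarz inequality. $\square$

Lemma 2 also produces examples. With $G(w)=\log\big(2+\log\frac1{1-|w|^2}\big)$ we have $(1-|w|)|\nabla G(w)|=\frac{2|w|}{1+|w|}\big(2+\log\frac1{1-|w|^2}\big)^{-1}\to0$, so $G(z_1)$ is an unbounded function in VMO. For the same reason $\cos G(z_1)\in QC$. It is not a.e. equal to a continuous function, since in every neighbourhood of $e_1$ it takes values close to $1$ and close to $-1$ on nonempty open sets.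

**Lemma 3.** If $g\in L^2(S)$ and $\operatorname{osc}_2(g,\delta)\to0$ as $\delta\to0$, then $Pg\in\mathrm{VMO}$.

*Proof.* Write $o_2(\delta)=\operatorname{osc}_2(g,\delta)$. It is nondecreasing, and bounded on $(0,\infty)$: for radii at most some $\delta_0$ by hypothesis, and for larger radii because $g\in L^2$ and $\sigma(B(\zeta,r))$ is bounded below. Fix $\zeta$ and $r$, and let $B_j=B(\zeta,2^jr)$, $c_j=g_{B_j}$. Split $g-c_2=g_1+g_2$ with $g_1=(g-c_2)1_{B_2}$, so that $Pg=c_2+Pg_1+Pg_2$.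

**Step 1: the near part.** It is handled by $L^2$-boundedness:
$$\operatorname{avg}_{B_0}|Pg_1|^2\le\sigma(B_0)^{-1}\|g_1\|_2^2\le\frac{\sigma(B_2)}{\sigma(B_0)}\,o_2(4r)^2\le C\,o_2(4r)^2.$$

**Step 2: a pointwise formula for the far part.** Let $x\in B_0$ and $y\notin B_2$. Then $\rho(\zeta,y)\ge4r$ and $\rho(x,y)\ge\rho(\zeta,y)-r\ge\frac34\rho(\zeta,y)\ge3r$. For $|u|\le1$ and $0<s<1$ we have $|1-u|\le|1-su|+(1-s)\le2|1-su|$, so $|1-s\langle x,y\rangle|\ge\frac12\rho(x,y)^2\ge\frac92r^2$. By dominated convergence, the Cauchy integral of $g_2$ has a radial limit at every $x\in B_0$, equal to $\int g_2(y)(1-\langle x,y\rangle)^{-n}d\sigma(y)$. Since $(Pg_2)_s\to Pg_2$ a.e. along a sequence, this integral is $Pg_2(x)$ for a.e. $x\in B_0$. We use it as the definition of $Pg_2$ on all of $B_0$, in particular at $\zeta$.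

**Step 3: the far part is nearly constant on $B_0$.** By (2) and $r\le\frac14\rho(\zeta,y)$,
$$|\langle x,y\rangle-\langle\zeta,y\rangle|\le r^2+2r\rho(\zeta,y)\le3r\rho(\zeta,y)\le\tfrac34\rho(\zeta,y)^2.$$
So on the segment joining $1-\langle\zeta,y\rangle$ (of modulus $\rho(\zeta,y)^2$) to $1-\langle x,y\rangle$ the modulus is at least $\frac14\rho(\zeta,y)^2$. Integrating the derivative $-nu^{-n-1}$ of $u^{-n}$ along it,
$$\big|(1-\langle x,y\rangle)^{-n}-(1-\langle\zeta,y\rangle)^{-n}\big|\le C\,r\,\rho(\zeta,y)^{-2n-1}.$$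
On $B_{j+1}\setminus B_j$, $j\ge2$, we have $\rho(\zeta,y)\ge2^jr$, and $\sigma(B_{j+1})\le C(2^jr)^{2n}$. Summing over $j$,
$$|Pg_2(x)-Pg_2(\zeta)|\le C\sum_{j\ge2}2^{-j}\operatorname{avg}_{B_{j+1}}|g-c_2|\le C\sum_{j\ge2}j\,2^{-j}\,o_2(2^{j+1}r).$$
The last inequality holds because $|c_{i+1}-c_i|\le\operatorname{avg}_{B_i}|g-c_{i+1}|\le C\operatorname{avg}_{B_{i+1}}|g-c_{i+1}|\le C\,o_2(2^{i+1}r)$ for $2\le i\le j$. Each term of the last series tends to $0$ as $r\to0$, and the terms are dominated by a constant times $j2^{-j}$. So the series tends to $0$, and the bound does not depend on $\zeta$.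

**Step 4: conclusion.** By Steps 1 and 3 and Cauchy–Schwarz, $\operatorname{avg}_{B_0}|Pg-c_2-Pg_2(\zeta)|\to0$ as $r\to0$, uniformly in $\zeta$. Hence $Pg\in\mathrm{VMO}$. $\square$

**Conclusion: $f_a\in\mathcal A$.** By Lemma 1(b) and Lemmas 2 and 3, $g_a\in L^2\cap\mathrm{VMO}$ and $Pg_a\in\mathrm{VMO}$. By Lemma 1(a), $f_a$ is bounded, and by Lemma 1(c), $P(h_a(z_1))=h_a(z_1)$. So $f_a-Pf_a=g_a-Pg_a\in\mathrm{VMO}$, and (i) gives $f_a\in\mathcal A$.

## 6. VMO functions seen through $\mathcal P$ near the boundary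

To prove the lower bound we look at $\hat u$ at points approaching $S$. The next lemma says that $u\in\mathrm{VMO}$ is then almost constant, with respect to the probability measure $\mathcal P(z,\cdot)d\sigma$, and that $\hat u$ hardly changes between two points whose distance is comparable to their distance to the sphere.

**Lemma 4.** Let $u\in\mathrm{VMO}$.

(a) $\int|u-\hat u(z)|\,\mathcal P(z,\cdot)\,d\sigma\to0$ as $|z|\to1$.

(b) Let $t>0$, $\xi\in S$, $r_k=1-t/m_k$ (with $m_k>t$), $z=z_k(\alpha)=r_ke^{i\alpha}\xi$ and $z'=z_k(\alpha+\pi/m_k)$. Then $|\hat u(z)-\hat u(z')|\to0$ as $k\to\infty$, uniformly in $\alpha$.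

*Proof of (a).* The function $o_1(\delta)=\operatorname{osc}_1(u,\delta)$ is nondecreasing, tends to $0$ as $\delta\to0$, and is bounded on $(0,\infty)$ (for radii bounded below because $u\in L^1$). Let $z=s\eta$ with $\eta\in S$, $0<s<1$, $r=(1-s)^{1/2}$, $B_j=B(\eta,2^jr)$. As in Step 2 of Lemma 3, $|1-s\langle\eta,\zeta\rangle|\ge\max(1-s,\frac12|1-\langle\eta,\zeta\rangle|)$, while $(1-|z|^2)^n\le2^nr^{2n}$. So $\mathcal P(z,\cdot)\le Cr^{-2n}$ on $B_0$ and $\mathcal P(z,\cdot)\le C2^{-4nj}r^{-2n}$ on $B_{j+1}\setminus B_j$. With $\sigma(B_{j+1})\le C2^{2nj}r^{2n}$ and a telescoping sum as in Lemma 3,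
$$\int|u-u_{B_0}|\mathcal P(z,\cdot)\,d\sigma\le C\sum_{j\ge0}2^{-2nj}\operatorname{avg}_{B_{j+1}}|u-u_{B_0}|\le C\sum_{j\ge0}2^{-2nj}(j+2)\,o_1(2^{j+1}r)\to0$$
as $r\to0$, by dominated convergence for series. Since $|\hat u(z)-u_{B_0}|\le\int|u-u_{B_0}|\mathcal P(z,\cdot)d\sigma$, replacing $u_{B_0}$ by $\hat u(z)$ at most doubles the left side.

*Proof of (b).* For $\zeta\in S$, $|z-z'|\le\pi/m_k=(\pi/t)(1-r_k)\le(\pi/t)|1-\langle z',\zeta\rangle|$, so $|1-\langle z,\zeta\rangle|\le(1+\pi/t)|1-\langle z',\zeta\rangle|$. As $|z|=|z'|$, this gives $\mathcal P(z',\zeta)\le(1+\pi/t)^{2n}\mathcal P(z,\zeta)$. Hence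
$$|\hat u(z')-\hat u(z)|\le\int|u-\hat u(z)|\mathcal P(z',\cdot)\,d\sigma\le(1+\pi/t)^{2n}\int|u-\hat u(z)|\mathcal P(z,\cdot)\,d\sigma,$$
which tends to $0$ by (a), uniformly in $\alpha$ because $|z|=r_k$ for every $\alpha$. $\square$

## 7. Two points at angular distance $\pi/m_k$

From here to the end of Section 8, $t\in(0,1]$ is fixed, and $z,z'$ are the points of Lemma 4(b) with $\xi=e_1$. So $z_1=r_ke^{i\alpha}$ and $z_1'=r_ke^{i(\alpha+\pi/m_k)}$. The symbol $o(1)$ refers to $k\to\infty$, uniformly in $\alpha$. The shift by $\pi/m_k$ is chosen because it flips the sign of $w^{m_k}$.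

**Lemma 5.** For all $\alpha$, $|\hat f_a(z)-\hat f_a(z')|\ge2|a_k|e^{-t}-o(1)$.

*Proof.* By Lemma 1(c) and (5), $\hat f_a(z)=h_a(z_1)+\hat g_a(z)$. Since $g_a\in\mathrm{VMO}$, Lemma 4(b) gives $\hat f_a(z)-\hat f_a(z')=h_a(z_1)-h_a(z_1')+o(1)$, where
$$h_a(z_1)-h_a(z_1')=\sum_ja_jr_k^{m_j}e^{im_j\alpha}\big(1-e^{i\pi m_j/m_k}\big).$$
The term $j=k$ is $2a_k(1-t/m_k)^{m_k}e^{im_k\alpha}$, of modulus $2|a_k|e^{-t}+o(1)$. The terms $j<k$ contribute at most $\pi\|a\|_\infty\sum_{j<k}m_j/m_k\le2\pi\|a\|_\infty m_{k-1}/m_k\to0$ (there are none for $k=1$). The terms $j>k$ vanish, since $m_j/m_k=2^{4^j-4^k}$ is an even integer. $\square$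

**One factor from $QC$.** If $q\in QC$ and $\eta=\|f_a-q\|_\infty$, then $|\hat f_a(z)-\hat f_a(z')|\le2\eta+|\hat q(z)-\hat q(z')|=2\eta+o(1)$ by Lemma 4(b). So $\eta\ge e^{-t}\limsup|a_k|$, and letting $t\to0$, $\operatorname{dist}(f_a,QC)\ge\limsup|a_k|$. For $QC$ alone, a single $\alpha$ is enough.

**One factor from $H^\infty(S)$: a single $\alpha$ is not enough.** One would like to argue in the same way that $F(z)-F(z')\to0$ for $F\in H^\infty(S)$. This is false. Take
$$F(z)=s(z_1),\qquad s(w)=\exp\Big(-\frac{1+w}{1-w}\Big),\qquad |s(w)|=\exp\Big(-\frac{1-|w|^2}{|1-w|^2}\Big)\le1,$$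
with $t=1$ and $\alpha=\alpha_k=\sqrt{2/m_k}$. Write $m=m_k$, $w=z_1$, $w'=z_1'$. Then $1-w=-i\alpha_k+O(1/m)$, so $|1-w|^2=\frac2m(1+o(1))$, and $1-|w|^2=\frac2m(1+o(1))$; hence $|s(w)|\to e^{-1}$. Furthermore $w'-w=\frac{i\pi}m(1+o(1))$ and $(1-w)(1-w')=-\frac2m(1+o(1))$, so
$$\frac{1+w'}{1-w'}-\frac{1+w}{1-w}=\frac{2(w'-w)}{(1-w)(1-w')}\to-i\pi .$$
Thus $s(w')=-s(w)(1+o(1))$ and $|F(z)-F(z')|\to2e^{-1}$ along $\alpha=\alpha_k$. This is as large as the bound of Lemma 5 for $a\equiv1$, $t=1$, so at these points the comparison says nothing.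

**The mean over $\alpha$.** But $F$ can behave like this only for few $\alpha$, whereas Lemma 5 holds for every $\alpha$. Indeed, let $F\in H^\infty(S)$ and $F(\lambda e_1)=\sum_jb_j\lambda^j$, a bounded holomorphic function of $\lambda\in D$, so $\sum|b_j|^2<\infty$. Then by Parseval
$$\frac1{2\pi}\int_0^{2\pi}|F(z)-F(z')|^2d\alpha=\sum_j|b_j|^2r_k^{2j}\,|1-e^{i\pi j/m_k}|^2\to0\quad(k\to\infty)\tag{8}$$
by dominated convergence: each term tends to $0$ and is at most $4|b_j|^2$. The fixed function $F$ has little mass at frequencies comparable to $m_k$ when $k$ is large. So $f_a$ oscillates everywhere on the circle, and $F$ oscillates only in a small part of it. The lower bound needs nothing more than this.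

## 8. The lower bound $\operatorname{dist}(f_a,\mathcal B)\ge\limsup|a_k|$

Let $q_i\in QC$, $F_i\in H^\infty(S)$ for $1\le i\le I$, and $\eta=\|f_a-\sum_{i=1}^Iq_iF_i\|_\infty$. We show $\eta\ge\limsup_k|a_k|$.

**Step 1: products split near the boundary.** We want to replace $(q_iF_i)^\wedge$ by $\hat q_iF_i$. Since $\hat F_i=F_i$ by (5), Lemma 4(a) gives
$$(q_iF_i)^\wedge(z)-\hat q_i(z)F_i(z)=\int(q_i-\hat q_i(z))F_i\,\mathcal P(z,\cdot)\,d\sigma=o(1),$$
and the same at $z'$. Moreover
$$\hat q_i(z)F_i(z)-\hat q_i(z')F_i(z')=\hat q_i(z)[F_i(z)-F_i(z')]+[\hat q_i(z)-\hat q_i(z')]F_i(z'),$$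
and the last product is $o(1)$ by Lemma 4(b) and $|F_i|\le\|F_i\|_\infty$. Therefore
$$\sum_i\big[(q_iF_i)^\wedge(z)-(q_iF_i)^\wedge(z')\big]=\sum_i\hat q_i(z)\,[F_i(z)-F_i(z')]+o(1).$$

**Step 2: comparison at every $\alpha$.** Apply $|\hat v|\le\|v\|_\infty$ to $v=f_a-\sum_iq_iF_i$ at $z$ and at $z'$. With Lemma 5 and Step 1, for all $\alpha$,
$$2|a_k|e^{-t}-2\eta-\epsilon_k'\le\sum_i\|q_i\|_\infty|F_i(z)-F_i(z')|,\tag{9}$$
where $\epsilon_k'\to0$ does not depend on $\alpha$.

**Step 3: averaging over $\alpha$.** By (8), applied to each of the finitely many $F_i$, the right side of (9) tends to $0$ in $L^2(d\alpha/2\pi)$ as $k\to\infty$. The left side does not depend on $\alpha$, so its positive part is at most the $L^2(d\alpha/2\pi)$-norm of the right side. Hence $\limsup_k(2|a_k|e^{-t}-2\eta)\le0$, that is, $\eta\ge e^{-t}\limsup_k|a_k|$. As $t\in(0,1]$ was arbitrary, $\eta\ge\limsup_k|a_k|$.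

**Step 4: end of the proof of Theorem A.** The sums (6) are dense in $\mathcal B$, so $\operatorname{dist}(f_a,\mathcal B)\ge\limsup_k|a_k|$, and with (7) equality holds throughout. We showed $f_a\in\mathcal A$ in Section 5. For $a\equiv1$ the distance is $1$, so $f_a\in\mathcal A\setminus\mathcal B$. The map $a\mapsto f_a$ is linear, and $\limsup_k|a_k|$ is the quotient norm of $\ell^\infty/c_0$, so $a\mapsto f_a+\mathcal B$ induces an isometric linear embedding of $\ell^\infty/c_0$ into $\mathcal A/\mathcal B$. $\blacksquare$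

By Proposition C, when $f_a\notin\mathcal B$ the function $f_a-Pf_a$ has no decomposition $g+v+q$ with $g\in\mathrm{VMO}$ real, $v\in H^2(S)$ and $q\in QC$.

## 9. Countably many extra generators do not suffice

**Theorem B.** Let $\Psi\subset\mathcal A$ be countable and let $\mathcal B_\Psi$ be the Banach algebra generated by $H^\infty(S)\cup QC\cup\Psi$. For $\sigma$-a.e. $\xi\in S$, the functions $f_{a,\xi}(z)=\varphi_a(\langle z,\xi\rangle)$ lie in $\mathcal A$ and satisfy $\operatorname{dist}(f_{a,\xi},\mathcal B_\Psi)=\limsup|a_k|$ for all $a\in\ell^\infty$. So $\mathcal A$ is not generated by $H^\infty(S)+QC$ together with any countable set.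

The direction $e_1$ must now be allowed to vary, since $\Psi$ could contain the $f_a$ of Theorem A for $a\equiv1$. The proof follows Section 8; what is new is the treatment of factors $\psi\in\Psi$, whose projections $P\psi$ may be unbounded.

**Step 1: a dense algebra.** Enlarging $\Psi$, assume it contains $1$ and is closed under products. It is still countable, and contained in the algebra $\mathcal A$. Then the finite sums $\sum_iq_iF_i\psi_i$ with $q_i\in QC$, $F_i\in H^\infty(S)$, $\psi_i\in\Psi$ form an algebra that is dense in $\mathcal B_\Psi$.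

**Step 2: choice of $\xi$.** We want (8) to be available for the projections. For $\psi\in\Psi$ write $\psi=h_\psi+g_\psi$ with $h_\psi=P\psi\in H^2(S)$ and $g_\psi=\psi-P\psi$, which is in VMO by (i). If $h_\psi=\sum_jp_j$ is the homogeneous expansion, then $\int_S\sum_j|p_j(\xi)|^2d\sigma(\xi)=\|h_\psi\|_2^2<\infty$. So for a.e. $\xi$ the slice function $\lambda\mapsto h_\psi(\lambda\xi)=\sum_jp_j(\xi)\lambda^j$ is in $H^2(D)$. Let $E$ be the set of $\xi$ for which this holds for all $\psi\in\Psi$. It has full measure because $\Psi$ is countable, and it does not depend on $a$. Fix $\xi\in E$.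

**Step 3: what carries over by rotation.** Choose a unitary $U$ with $U^*e_1=\xi$. Then $(Uz)_1=\langle z,\xi\rangle$, so $f_{a,\xi}=f_a\circ U$. The projection $P$, the space VMO and the map $u\mapsto\hat u$ commute with composition by $U$. So $f_{a,\xi}\in\mathcal A$ by (i), and Lemma 5 holds for $f_{a,\xi}$ along $z=r_ke^{i\alpha}\xi$, $z'=r_ke^{i(\alpha+\pi/m_k)}\xi$, since $Uz=r_ke^{i\alpha}e_1$. Also $\operatorname{dist}(f_{a,\xi},C(S))=\operatorname{dist}(f_a,C(S))\le\limsup|a_k|$, and $C(S)\subset\mathcal B_\Psi$, which gives the upper bound for $\operatorname{dist}(f_{a,\xi},\mathcal B_\Psi)$.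

**Step 4: products with $\psi$ split near the boundary.** Let $F\in H^\infty(S)$ and $\psi\in\Psi$. Since $\int(F-F(z))\mathcal P(z,\cdot)d\sigma=0$, constants may be subtracted freely from $\psi$, and
$$(F\psi)^\wedge(z)-F(z)\hat\psi(z)=\int(F-F(z))(h_\psi-h_\psi(z))\mathcal P(z,\cdot)\,d\sigma+\int(F-F(z))(g_\psi-\hat g_\psi(z))\mathcal P(z,\cdot)\,d\sigma .$$
The first integral is $0$: by Section 2 the function $(F-F(z))(h_\psi-h_\psi(z))$ is in $H^2(S)$, its extension vanishes at $z$, and (5) applies. The second is at most $2\|F\|_\infty\int|g_\psi-\hat g_\psi(z)|\mathcal P(z,\cdot)d\sigma\to0$ by Lemma 4(a). For $q\in QC$, Lemma 4(a) with the bounded factor $F\psi$ gives $(qF\psi)^\wedge(z)=\hat q(z)(F\psi)^\wedge(z)+o(1)$. Hence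
$$(qF\psi)^\wedge(z)=\hat q(z)F(z)\hat\psi(z)+o(1),$$
and likewise at $z'$.

**Step 5: the difference between $z$ and $z'$.** By Lemma 4(b) for $q$, replacing $\hat q(z')$ by $\hat q(z)$ costs $o(1)$, because $|F\hat\psi|\le\|F\|_\infty\|\psi\|_\infty$. Since $\hat\psi=h_\psi+\hat g_\psi$ in the ball, Lemma 4(b) for $g_\psi$ gives $|\hat\psi(z)-\hat\psi(z')|\le|h_\psi(z)-h_\psi(z')|+o(1)$. So
$$|(qF\psi)^\wedge(z)-(qF\psi)^\wedge(z')|\le\|q\|_\infty\big(\|F\|_\infty|h_\psi(z)-h_\psi(z')|+\|\psi\|_\infty|F(z)-F(z')|\big)+o(1).$$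

**Step 6: averaging over $\alpha$.** The slice functions of $h_\psi$ and of $F$ along $\xi$ are in $H^2(D)$, the first because $\xi\in E$, the second because it is bounded. Computation (8) uses only this, so the $L^2(d\alpha/2\pi)$-norms of both differences on the right tend to $0$. Let $\eta=\|f_{a,\xi}-\sum_iq_iF_i\psi_i\|_\infty$. As in (9), for all $\alpha$ the quantity $2|a_k|e^{-t}-2\eta-\epsilon_k'$, with $\epsilon_k'\to0$ independent of $\alpha$, is at most a finite sum of constants times such differences. Averaging as in Step 3 of Section 8 gives $\eta\ge e^{-t}\limsup|a_k|$ for all $t\in(0,1]$. By density, $\operatorname{dist}(f_{a,\xi},\mathcal B_\Psi)\ge\limsup|a_k|$.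

With Step 3, equality holds for every $\xi\in E$ and every $a\in\ell^\infty$. For $a\equiv1$ we get $f_{a,\xi}\in\mathcal A\setminus\mathcal B_\Psi$, which is the last statement. $\blacksquare$
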